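# Banach spaces without the $w_p$-approximation property

## 1. Weak $\ell_p$-norms and the kernel of $F\hat\otimes_{w_p}E\to F\hat\otimes_\varepsilon E$

Here is a guess. Fix $1<p<\infty$. If an element of the completed tensor product $F\hat\otimes_{w_p}E$ gives $0$ whenever it is tested against a functional on $F$ and a functional on $E$, then it is $0$. This should hold for all Banach spaces $E$ and $F$. The guess looks safe, because $w_p$ is a small tensor norm, because every space with good finite-rank operators confirms it, and because it is a theorem for $p=2$. We first say precisely what it means, then test it, and then see that it is false for every $p\ne2$.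

Throughout, $1<p<\infty$, $q=p'$ is the conjugate exponent, and scalars are real or complex.

**Definition (weak norm).** For a finite sequence $(x_i)_{i=1}^l$ in a Banach space $E$,
$$w_p((x_i);E)=\sup_{x^*\in B_{E^*}}\Big(\sum_{i=1}^l|x^*(x_i)|^p\Big)^{1/p}.$$

For example, let $e_1,\dots,e_N$ be unit vectors of a sequence space. In $\ell_q$ the functionals are $x^*\in B_{\ell_p}$, so $w_p((e_i);\ell_q)=1$. In $\ell_1$ we may take $x^*=(1,1,\dots)$, so $w_p((e_i);\ell_1)=N^{1/p}$. By $\ell_p$-$\ell_q$ duality,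
$$w_p((x_i);E)=\sup_{\|c\|_q\le1}\Big\|\sum_ic_ix_i\Big\|.$$

**Definition (the norm $w_p$).** For $u\in E\otimes F$,
$$w_p(u;E,F)=\inf\Big\{w_p((x_i);E)\,w_{q}((y_i);F):\ u=\sum_ix_i\otimes y_i\Big\}.$$

The first factor carries the exponent $p$. This is the Lapresté tensor norm. The triangle inequality is seen by scaling representations of $u,u'$ so that $w_p((x_i))\le a^{1/p}$, $w_q((y_i))\le a^{1/q}$ and $w_p((x_i'))\le a'^{1/p}$, $w_q((y_i'))\le a'^{1/q}$, with $a,a'$ close to the norms; concatenation gives $w_p(u+u')\le(a+a')^{1/p}(a+a')^{1/q}=a+a'$. The injective norm is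
$$\varepsilon(u;F,E)=\sup\Big\{\Big|\sum_ny^*(y_n)x^*(x_n)\Big|:\ y^*\in B_{F^*},\ x^*\in B_{E^*}\Big\},\qquad u=\sum_ny_n\otimes x_n .$$
Hölder's inequality gives $\varepsilon\le w_p$, so the identity of $F\otimes E$ extends to a continuous natural map $F\hat\otimes_{w_p}E\to F\hat\otimes_\varepsilon E$. The map exists, but completing may destroy injectivity: a $w_p$-Cauchy sequence may tend to $0$ in $\varepsilon$ and not in $w_p$.

As an example, let $u=\sum_{i\le N}e_i\otimes e_i\in\ell_q\otimes\ell_p$. Then $w_p(u)\le w_p((e_i);\ell_q)\,w_q((e_i);\ell_p)=1$, and $\varepsilon(u)\ge1$, so $w_p(u)=1$. The trace $\sum y_i\otimes x_i\mapsto\sum_i\sum_j y_i(j)x_i(j)$ takes the value $N$ at $u$. So a trace functional need not be bounded for $w_p$. This will matter later.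

**Definition ($w_p$-AP).** $E$ has the $w_p$-approximation property if for every Banach space $F$ the map $F\hat\otimes_{w_p}E\to F\hat\otimes_\varepsilon E$ is injective. With another tensor norm $\alpha$ in place of $w_p$ one speaks of the $\alpha$-AP.

The question, taken from the paper "The weak density in operator ideals", is whether every Banach space has the $w_p$-AP when $p\ne2$. For the Chevet–Saphar norms
$$g_p(u)=\inf\Big\{\Big(\sum\|x_i\|^p\Big)^{1/p}w_{p'}((y_i))\Big\},\qquad d_p=g_p^t,$$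
Reinov constructed spaces failing the $g_p$-AP and the $d_p$-AP for $1\le p\le\infty$, $p\ne2$. It is also known that the $g_p$-AP implies the $w_p$-AP. So the $g_p$-AP is the stronger requirement, and a space that fails it may still have the $w_p$-AP. Those examples do not refute our guess.

## 2. Two confirmations: bounded finite-rank approximation, and $p=2$

If $T:E\to G$ is bounded, then $w_q((Tx_k))\le\|T\|w_q((x_k))$. So $\mathrm{id}\otimes T$ is bounded for $w_p$ with norm at most $\|T\|$. It is likewise bounded for $\varepsilon$.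

**Lemma 1.** If there are finite-rank operators $P_\iota:E\to E$ (a net) with $\sup_\iota\|P_\iota\|<\infty$ and $P_\iota x\to x$ for all $x\in E$, then $E$ has the $w_p$-AP for every $1<p<\infty$.

*Proof.* Let $z\in F\hat\otimes_{w_p}E$ have image $0$ in $F\hat\otimes_\varepsilon E$. The operators $\mathrm{id}\otimes P_\iota$ are uniformly bounded on $F\hat\otimes_{w_p}E$ and converge to the identity on the dense subspace $F\otimes E$, so $(\mathrm{id}\otimes P_\iota)z\to z$. Write $P_\iota x=\sum_jx_j^*(x)g_j$, a finite sum. For $u=\sum y_n\otimes x_n$ we have $(\mathrm{id}\otimes P_\iota)u=\sum_jY_j(u)\otimes g_j$ with $Y_j(u)=\sum_nx_j^*(x_n)y_n\in F$, and $\|Y_j(u)\|\le\|x_j^*\|\varepsilon(u)$. Hence $\mathrm{id}\otimes P_\iota$ is continuous from the norm $\varepsilon$ to the norm $w_p$, and $(\mathrm{id}\otimes P_\iota)z$ depends only on the image of $z$ in $F\hat\otimes_\varepsilon E$. So it is $0$, and $z=0$. $\square$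

Thus $c_0$ and $\ell_s$, $1\le s<\infty$, with their coordinate projections, confirm the guess. The second test drops all hypotheses on $E$ but takes $p=2$. We prepare it for all $p$, to see exactly what is special about $2$.

**Lemma 2.** Let $\phi$ be a linear functional on $F\hat\otimes_{w_p}E$ with $\|\phi\|\le M$. There are probability measures $\nu$ on $B_{F^*}$ and $\mu$ on $B_{E^*}$ (weak$^*$ topologies) such that, with $J_Fy(y^*)=y^*(y)$ and $J_Ex(x^*)=x^*(x)$,
$$|\phi(y\otimes x)|\le M\,\|J_Fy\|_{L_p(\nu)}\,\|J_Ex\|_{L_q(\mu)}\qquad(y\in F,\ x\in E).\tag{1}$$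

*Proof.* Multiplying the $y_k$ by unimodular scalars changes no weak norm. So for finite families
$$\sum_k|\phi(y_k\otimes x_k)|\le M\,w_p((y_k))\,w_q((x_k))\le M\Big(\tfrac1pw_p((y_k))^p+\tfrac1qw_q((x_k))^q\Big).$$
Therefore the continuous real function on the compact set $B_{F^*}\times B_{E^*}$
$$(y^*,x^*)\mapsto M\Big(\tfrac1p\sum|y^*(y_k)|^p+\tfrac1q\sum|x^*(x_k)|^q\Big)-\sum|\phi(y_k\otimes x_k)|$$
has a nonnegative maximum; here the supremum of the sum over the product is the sum of the suprema. These functions form a convex cone: concatenating families adds the functions, and replacing $(y_k,x_k)$ by $(s^{1/p}y_k,s^{1/q}x_k)$ multiplies the function by $s>0$. The cone is disjoint from the open convex cone of strictly negative functions. By Hahn–Banach there is a nonzero functional that is $\ge0$ on the first cone and $\le0$ on the second. It is positive, so by Riesz, after normalization, it is a probability measure. Let $\nu,\mu$ be its marginals. For a single pair we get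 $|\phi(y\otimes x)|\le M(\frac1pA^p+\frac1qD^q)$ with $A=\|J_Fy\|_{L_p(\nu)}$, $D=\|J_Ex\|_{L_q(\mu)}$. Replace $(y,x)$ by $(sy,s^{-1}x)$. If $A,D>0$ choose $s=D^{1/p}A^{-1/q}$; then $s^pA^p=s^{-q}D^q=AD$ and the bound is $MAD$. If $A=0$ let $s\to\infty$, and if $D=0$ let $s\to0$. $\square$

**Theorem 3.** Every Banach space has the $w_2$-AP.

*Proof.* Let $z\in F\hat\otimes_{w_2}E$ have image $0$ in $F\hat\otimes_\varepsilon E$, and let $\phi$ be a functional on $F\hat\otimes_{w_2}E$ with $\|\phi\|\le M$. We show $\phi(z)=0$. By (1), $\phi(y\otimes x)=b(J_Fy,J_Ex)$ with a bounded bilinear form $b$, $\|b\|\le M$, on the product of the Hilbert spaces $\overline{J_FF}\subset L_2(\nu)$ and $\overline{J_EE}\subset L_2(\mu)$. Let $(P_\iota)$ be a net of finite-rank orthogonal projections of $\overline{J_EE}$ converging strongly to the identity, and put $\phi_\iota(y\otimes x)=b(J_Fy,P_\iota J_Ex)$. With an orthonormal basis $(h_j)$ of the range of $P_\iota$,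
$$\phi_\iota(y\otimes x)=\sum_jb(J_Fy,h_j)\langle J_Ex,h_j\rangle,$$
so $\phi_\iota$ is given by an element of $F^*\otimes E^*$, is $\varepsilon$-continuous, and $\phi_\iota(z)=0$. Moreover
$$\sum_k|\phi_\iota(y_k\otimes x_k)|\le M\Big(\sum\|J_Fy_k\|^2\Big)^{1/2}\Big(\sum\|J_Ex_k\|^2\Big)^{1/2}\le M\,w_2((y_k))\,w_2((x_k)),$$
because $\sum_k\|J_Fy_k\|^2=\int\sum_k|y^*(y_k)|^2d\nu\le w_2((y_k))^2$. So the $\phi_\iota$ are uniformly bounded on $F\hat\otimes_{w_2}E$. They converge to $\phi$ on $F\otimes E$, hence everywhere, and $\phi(z)=\lim\phi_\iota(z)=0$. As $\phi$ was arbitrary, $z=0$. $\square$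

A sensible person now runs the same proof for $p\ne2$. Lemma 2 is available, so $\phi$ is given by a bounded form $b$ on $\overline{J_FF}\times\overline{J_EE}$, now with closed subspaces of $L_p(\nu)$ and $L_q(\mu)$. The next line asks for a bounded net of finite-rank operators on $\overline{J_EE}$ (or on $\overline{J_FF}$) tending strongly to the identity. In Hilbert space every closed subspace carries orthogonal projections. A closed subspace of $L_q(\mu)$ comes with nothing of this kind: finite-rank operators of the ambient space need not map it into itself, and $b$ is not defined outside it. This is the exact point where the proof stops, and it cannot be repaired.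

**Theorem 4.** Let $1<p<2$, $q=p'$. There are separable Banach spaces $E,F$ and $z\in F\hat\otimes_{w_p}E$, $z\ne0$, whose image in $F\hat\otimes_\varepsilon E$ is $0$. Hence $E$ fails the $w_p$-AP, and $F$ fails the $w_q$-AP. Consequently, for every $1<p<\infty$, $p\ne2$, there is a separable Banach space failing the $w_p$-AP.

The statement about $F$ follows from the first one. By definition $w_q(u^t;E,F)=w_p(u;F,E)$, so transposition is an isometry of $F\otimes_{w_p}E$ onto $E\otimes_{w_q}F$. It also preserves $\varepsilon$. So $z^t\in E\hat\otimes_{w_q}F$ is nonzero with image $0$ in $E\hat\otimes_\varepsilon F$. As $p$ runs through $(1,2)$, $q$ runs through $(2,\infty)$.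

**Theorem 5.** One separable Banach space $X$ fails the $w_p$-AP simultaneously for all $p\in(1,\infty)\setminus\{2\}$. Together with Theorem 3: the statement "every Banach space has the $w_p$-AP" holds if and only if $p=2$.

From here until Section 11 we fix $1<p<2$, $q=p'$ and put
$$r=\tfrac p2\in(\tfrac12,1),\qquad\gamma=\tfrac1p-\tfrac12=\tfrac12-\tfrac1q>0,\qquad\gamma p=1-r,\quad\gamma q=\tfrac q2-1 .$$
$C,c>0$ denote constants depending only on $p$, possibly changing from line to line.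

## 3. Diagonals of trace one whose coordinates disappear

What must a counterexample contain? A nonzero $z$ is detected by some bounded functional, and $z$ must be invisible to all pairs of functionals. We arrange this as follows. Let $n_0=48$, let $D_n=\{1,2\}^n$ for $n\ge n_0$, let $\mathbb D=\bigcup_{n\ge n_0}D_n$, and let $V$ be the space of finitely supported scalar functions on $\mathbb D$ with unit vectors $e_i$. Put
$$B(a,b)=\sum_{i\in\mathbb D}a_ib_i,\qquad S_n=2^{-n}\sum_{i\in D_n}e_i\otimes e_i .$$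
The element $S_n$ has trace $1$, but it lives on $D_n$, which moves away as $n\to\infty$.

We shall define norms on $V$ by $\|a\|_E=\sup_{\theta\in\mathcal T_E}|\theta(a)|$ and $\|b\|_F=\sup_{\eta\in\mathcal T_F}|\eta(b)|$, where the elements of $\mathcal T_E,\mathcal T_F$, called tests, are linear functionals each depending on finitely many coordinates. Let $E,F$ be the completions. Tests compute weak norms: by the duality formula of Section 1, for finite sequences in $E$, $F$,
$$w_q((x_k);E)=\sup_{\theta\in\mathcal T_E}\Big(\sum_k|\theta(x_k)|^q\Big)^{1/q},\qquad w_p((y_k);F)=\sup_{\eta\in\mathcal T_F}\Big(\sum_k|\eta(y_k)|^p\Big)^{1/p}.\tag{2}$$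
Indeed $w_q((x_k))=\sup_{\|c\|_p\le1}\sup_\theta|\sum_kc_k\theta(x_k)|$, and the suprema may be interchanged.

**Lemma 6.** Let $E,F$ be completions of $V$ as above, and suppose that
$$\sum_nw_p(S_n-S_{n-1};F,E)<\infty,\tag{3}$$
and that $(y,x)\mapsto B(x,y)$ extends to a bounded bilinear form on $F\times E$ whose linearization extends to a bounded functional $\mathbf B$ on $F\hat\otimes_{w_p}E$. Then $S_n$ converges in $F\hat\otimes_{w_p}E$ to some $z\ne0$ with image $0$ in $F\hat\otimes_\varepsilon E$.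

*Proof.* By (3) the limit $z$ exists. Since $\mathbf B(S_n)=2^{-n}|D_n|=1$, we get $\mathbf B(z)=1$ and $z\ne0$. For $u=\sum y_n\otimes x_n\in F\otimes E$ and fixed $x^*$, the supremum of $|\sum y^*(y_n)x^*(x_n)|$ over $y^*\in B_{F^*}$ is the norm of $\sum x^*(x_n)y_n$, hence equals the supremum over $\mathcal T_F$. Doing the same in the other variable, $\varepsilon(u)=\sup_{\eta\in\mathcal T_F,\theta\in\mathcal T_E}|(\eta\otimes\theta)(u)|$, and by continuity this holds on $F\hat\otimes_\varepsilon E$. Given $\eta,\theta$, we have $(\eta\otimes\theta)(S_n)=2^{-n}\sum_{i\in D_n}\eta(e_i)\theta(e_i)=0$ for all large $n$. The image $\tilde z$ of $z$ is the $\varepsilon$-limit of $S_n$, so $(\eta\otimes\theta)(\tilde z)=0$ for all $\eta,\theta$, and $\tilde z=0$. $\square$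

So we need norms that make $S_n-S_{n-1}$ small while $B$ stays bounded. Smallness wants few tests and boundedness wants many. The source of smallness is random signs, as in the following computation.

Let $u=\sum_{i\le m}e_i\otimes e_i\in\ell_1^m\otimes\ell_q^m$. The obvious representation gives
$$w_p((e_i);\ell_1^m)\,w_q((e_i);\ell_q^m)=m^{1/p}\cdot1,$$
since $\sup_{\|x\|_p\le1}\|x\|_q=1$. Now write $u=\mathbb E_\zeta\big(\sum\zeta_ie_i\big)\otimes\big(\sum\zeta_ie_i\big)$ with independent uniform signs $\zeta_i=\pm1$; this is a representation with $2^m$ terms, and the weight $2^{-m}=2^{-m/p}2^{-m/q}$ can be distributed over the two sides. The first weak norm becomes $\sup_{\|\eta\|_\infty\le1}(\mathbb E|\sum\zeta_i\eta_i|^p)^{1/p}\le m^{1/2}$. The second is $\sup_{\|x\|_p\le1}(\mathbb E|\sum\zeta_ix_i|^q)^{1/q}\le B_q\sup\|x\|_2\le B_q$. The new product is at most $B_qm^{1/2}$: averaging has gained $m^{1/p-1/2}=m^\gamma$. For $p=2$ the exponent is $0$.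

Here and below we use Khinchine's inequality: for scalars $c_l$ and independent uniform signs $\sigma_l$,
$$A_p\|c\|_2\le\Big(\mathbb E\Big|\sum\sigma_lc_l\Big|^p\Big)^{1/p}\le\|c\|_2\le\Big(\mathbb E\Big|\sum\sigma_lc_l\Big|^q\Big)^{1/q}\le B_q\|c\|_2 ;$$
the two middle inequalities are immediate from $\mathbb E|\sum\sigma_lc_l|^2=\|c\|_2^2$ and $p<2<q$.

## 4. The tree, three transforms, partitions and random boxes

To compare $S_n$ with $S_{n-1}$ we look at a node $l\in D_{n-1}$ and its two children $l1,l2\in D_n$. These are three coordinates, and we use an orthogonal $3\times3$ matrix. Let $u_1,u_2:\mathbb Z_3\to\mathbb R$,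
$$u_1=(\sqrt2,-\tfrac1{\sqrt2},-\tfrac1{\sqrt2}),\qquad u_2=(0,\sqrt{3/2},-\sqrt{3/2}).$$
Then $|u_\chi|\le\sqrt2$. The matrix with rows $(1,1,1),u_1,u_2$ is $\sqrt3$ times an orthogonal matrix, so orthogonality of rows and of columns gives
$$\sum_tu_\chi(t)=0,\qquad\sum_tu_\chi(t)u_{\chi'}(t)=3\delta_{\chi\chi'},\qquad1+\sum_{\chi=1,2}u_\chi(t)u_\chi(t')=3\delta_{tt'}.\tag{4}$$
For $n>n_0$, $t\in\mathbb Z_3$, $a\in V$ put
$$(T_{n,t}a)(l)=a_l+\sum_\chi u_\chi(t)a_{l\chi},\qquad l\in D_{n-1}.$$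
By (4), for $n>n_0$ and $l\in D_{n-1}$,
$$a_l=\tfrac13\sum_tT_{n,t}a(l),\qquad\sum_tu_\chi(t)T_{n,t}a(l)=3a_{l\chi}=\sum_{t'}T_{n+1,t'}a(l\chi).\tag{5}$$
The second relation expresses that a child at level $n$ is a node at level $n+1$. It links consecutive levels, and the whole proof of boundedness rests on it.

We shall use two vectors attached to $l\in D_{n-1}$ and $t$:
$$\psi_{l,t}=e_l+\sum_\chi u_\chi(t)e_{l\chi},\qquad\varphi_{l,t}=-2e_l+\sum_\chi u_\chi(t)e_{l\chi}.$$
Their transforms follow from (4). If $l=k\chi$ with $k\in D_{n-2}$, and $n-1>n_0$ in the statements about $T_{n-1,t'}$,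
$$T_{n,t'}\psi_{l,t}=3\delta_{tt'}1_{\{l\}},\quad T_{n+1,t'}\psi_{l,t}=\sum_\chi u_\chi(t)1_{\{l\chi\}},\quad T_{n-1,t'}\psi_{l,t}=u_\chi(t')1_{\{k\}},\tag{6}$$
$$T_{n,t'}\varphi_{l,t}=(3\delta_{tt'}-3)1_{\{l\}},\quad T_{n+1,t'}\varphi_{l,t}=\sum_\chi u_\chi(t)1_{\{l\chi\}},\quad T_{n-1,t'}\varphi_{l,t}=-2u_\chi(t')1_{\{k\}},\tag{7}$$
and all other $T_{n',t'}\psi_{l,t}$, $T_{n',t'}\varphi_{l,t}$ vanish. The first entries are $1+\sum_\chi u_\chi(t)u_\chi(t')=3\delta_{tt'}$ and $-2+(3\delta_{tt'}-1)$.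

Next we need blocks of points over which signs will be averaged. For $n\ge n_0$ let
$$\kappa_n=\lfloor n/48\rfloor\ge1,\qquad s_n=2^{\kappa_n},\qquad m_n=4^{\kappa_n}=s_n^2 .$$
If $|n-n'|\le4$ then $|\kappa_n-\kappa_{n'}|\le1$, so $m_n/m_{n'}\in[\frac14,4]$.

**Definition (labels and partitions).** A label is an element of $\Lambda=\{(n,t):n\ge n_0+3,\ t\in\mathbb Z_3\}$; $n$ is its level. For $\xi=(n,t)\in\Lambda$ write $m_\xi=m_n$, $s_\xi=s_n$. With $j(a,t)=3a+t+1$ for $a\in\{0,1,2,3\}$, $t\in\{0,1,2\}$, a bijection onto $\{1,\dots,12\}$, put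
$$\Gamma(n,t)=\{12i+j(n\bmod4,\,t):0\le i<2\kappa_n\}\subset\{1,\dots,24\kappa_n\}\subset\{1,\dots,n-3\}.$$
For $k\ge n-3$ let $\mathcal K_\xi$ (on $D_k$) be the partition of $D_k$ into classes of points that agree outside the coordinates $\Gamma(\xi)$; $K_\xi(l)$ is the class of $l$.

If $\xi\ne\xi'$ have levels differing by at most $3$, then $\Gamma(\xi)\cap\Gamma(\xi')=\emptyset$, since the residues mod $12$ differ. Each class has $2^{2\kappa_n}=m_\xi$ points. If $k-1\ge n-3$, the last coordinate $k$ is not in $\Gamma(\xi)$, so the classes on $D_k$ are the sets $K\times\{\chi\}$ with $K$ a class on $D_{k-1}$.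

**Definition (neighbors and boxes).** For $n>n_0$ let
$$N(n,t)=\{(n',t')\in\Lambda:\ (n',t')=(n,t)\ \text{or}\ |n'-n|=1\}.$$
So $|N(n,t)|\le7$, the sets $\Gamma(\xi)$, $\xi\in N(n,t)$, are disjoint, and they lie in $\{1,\dots,n-2\}$. Write $D_{n-1}=\prod_{\xi\in N(n,t)}\{1,2\}^{\Gamma(\xi)}\times\{1,2\}^{\text{rest}}$. Let $\mathcal R_{n,t}$ be the family of all sets $R=\prod_\xi R_\xi\times\{\mathrm{pt}\}$ with $R_\xi\subset\{1,2\}^{\Gamma(\xi)}$, $|R_\xi|=s_\xi$, with uniform probability; the factors are then independent.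

All $R\in\mathcal R_{n,t}$ have $|R|=\prod_\xi s_\xi$. Every $l\in D_{n-1}$ has $P(l\in R)=\prod_\xi\frac{s_\xi}{m_\xi}\cdot2^{-|\text{rest}|}=\rho_{n,t}:=|R|\,2^{-(n-1)}$. If $N(n,t)=\emptyset$ (as for $n=n_0+1$), boxes are single points.

An example: $n=51$, $t=0$. Here $\kappa=1$, $m=4$, $s=2$, and $\Gamma(51,0)=\{10,22\}$, $\Gamma(52,t)=\{1+t,13+t\}$. A class of $\mathcal K_{51,0}$ consists of the four points obtained by varying coordinates $10$ and $22$. Since level $50$ has no labels, $N(51,0)=\{(51,0),(52,0),(52,1),(52,2)\}$. A box selects two of the four patterns in each of the four coordinate pairs and fixes everything else, so $|R|=16$ and $\rho_{51,0}=2^4\cdot2^{-50}=2^{-46}$.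

## 5. The norms of $E$ and $F$

**Definition (the spaces).** $E$ is the completion of $V$ under $\|a\|_E$, the supremum of the quantities

* (E1) $2^{n/q}|T_{n,t}a(l)|$, for $n>n_0$, $t\in\mathbb Z_3$, $l\in D_{n-1}$;
* (E2) $2^{n/q}m_n^{-1/q-\gamma/2}\sum_{l\in K}|T_{n,t}a(l)|$, for $(n,t)\in\Lambda$ and $K\in\mathcal K_{n,t}$ on $D_{n-1}$;
* (E3) $m_n^{-\gamma}\sum_{l\in D_{n-1}}|T_{n,t}a(l)|$, for $n>n_0$, $t\in\mathbb Z_3$.

$F$ is the completion of $V$ under $\|b\|_F$, the supremum of

* (F) $n^2\rho_{n,t}^{-1/p}\sum_{l\in R}|T_{n,t}b(l)|$, for $n>n_0$, $t\in\mathbb Z_3$, $R\in\mathcal R_{n,t}$.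

For a given element of $V$ only finitely many $n$ matter, so the suprema are finite. By (5), $T_{n,t}a=0$ for all $n,t$ forces $a=0$, and every $l\in D_{n-1}$ lies in some box, so both are norms. $E,F$ are separable because $V$ has countable dimension. Replacing each $\sum|T(l)|$ by $\sum\sigma_lT(l)$ with all choices of unimodular $\sigma_l$ gives norming sets of tests $\mathcal T_E,\mathcal T_F$, each test depending on finitely many coordinates. So (2) and Lemma 6 apply. We call $n$ and $t$ the level and index of a test.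

Note the asymmetry. A test (E2) at $(n,t)$ sees only the partition $\mathcal K_{n,t}$, while a box at $(n,t)$ is aligned with all partitions $\mathcal K_\xi$, $\xi\in N(n,t)$.

## 6. The increments $S_n-S_{n-1}$

**Proposition 7.** For $n\ge n_0+3$: $\ w_p(S_n-S_{n-1};F,E)\le Cn^2m_n^{-\gamma/2}$.

*Proof.*

**Step 1 (a sign-averaged representation).** The purpose is to write the increment so that signs are averaged over classes of $\mathcal K_{n,t}$. For $l\in D_{n-1}$, (4) gives
$$\sum_t\psi_{l,t}\otimes\varphi_{l,t}=-6\,e_l\otimes e_l+3\sum_\chi e_{l\chi}\otimes e_{l\chi},$$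
since the mixed terms contain $\sum_tu_\chi(t)=0$. Summing over $l\in D_{n-1}$ and using $2\cdot2^{-n}=2^{-(n-1)}$,
$$S_n-S_{n-1}=\frac{2^{-n}}3\sum_t\sum_{l\in D_{n-1}}\psi_{l,t}\otimes\varphi_{l,t}=\frac{2^{-n}}3\sum_t\sum_{K\in\mathcal K_{n,t}}\mathbb E_\zeta\,\Psi_{t,K,\zeta}\otimes\Phi_{t,K,\zeta},$$
where $K$ runs through the classes on $D_{n-1}$, $\zeta\in\{\pm1\}^K$ is uniform, $\Psi_{t,K,\zeta}=\sum_{l\in K}\zeta_l\psi_{l,t}$ and $\Phi_{t,K,\zeta}=\sum_{l\in K}\zeta_l\varphi_{l,t}$. Writing $\mathbb E_\zeta=2^{-m_n}\sum_\zeta$ and distributing the weight as $2^{-m_n/p}2^{-m_n/q}$, we get from (2)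
$$w_p(S_n-S_{n-1})\le\tfrac{2^{-n}}3\ \sup_{\eta\in\mathcal T_F}\Big(\sum_{t,K}\mathbb E_\zeta|\eta(\Psi_{t,K,\zeta})|^p\Big)^{1/p}\ \sup_{\theta\in\mathcal T_E}\Big(\sum_{t,K}\mathbb E_\zeta|\theta(\Phi_{t,K,\zeta})|^q\Big)^{1/q}.\tag{8}$$

**Step 2 (what the tests see).** We describe the transforms of $\Psi$ and $\Phi$. Since $\Gamma(n,t)\subset\{1,\dots,n-3\}$, all $l\in K$ have the same last coordinate. By (6) and (7), the transforms at levels $n'\notin\{n-1,n,n+1\}$ vanish. For $n'\in\{n-1,n,n+1\}$ (all $>n_0$) each of the functions $T_{n',t'}\Phi_{t,K,\zeta}$, $T_{n',t'}\Psi_{t,K,\zeta}$ on $D_{n'-1}$ has the form $g(\lambda)=\zeta_{\pi(\lambda)}c(\lambda)$ with $|c|\le3$, supported in a set $\tilde K=\tilde K(n')$: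

* $n'=n$: $\tilde K=K$, $\pi=\mathrm{id}$;
* $n'=n+1$: $\tilde K=K\times\{1,2\}$, $\pi(l\chi)=l$;
* $n'=n-1$: $\tilde K=\{k:k\chi\in K\}$, a class on $D_{n-2}$, where $\chi$ is the common last coordinate, and $\pi(k)=k\chi$.

The bound on $c$ holds since $2\sqrt2<3$. So $\tilde K$ is a union of at most two classes of $\mathcal K_{n,t}$ on $D_{n'-1}$, and $\pi:\tilde K\to K$ is at most two-to-one. For fixed $t$, each class on $D_{n'-1}$ lies in $\tilde K$ for at most two $K$'s (two occur for $n'=n-1$). Finally, by the Kronecker deltas in (6), (7),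
$$T_{n,t}\Phi_{t,K,\zeta}=0,\qquad T_{n,t'}\Psi_{t,K,\zeta}=0\quad(t'\ne t).\tag{9}$$

**Step 3 (the $E$-side).** We show that the last factor in (8) is at most $C2^{n/q}$. Let $\theta$ be a test of level $n'$ and index $t'$ with $|n'-n|\le1$.

If $\theta$ comes from (E1), at most $6$ pairs $(t,K)$ contribute, each at most $3^q2^{n'}$. The sum is $\le C2^n$.

Let $\theta$ come from (E2) with a class $K'$ of $\mathcal K_{n',t'}$. By (9) only indices $t$ with $(n,t)\ne(n',t')$ contribute. For these $\Gamma(n,t)\cap\Gamma(n',t')=\emptyset$, so $K'$ meets each class of $\mathcal K_{n,t}$ in at most one point and $|K'\cap\tilde K|\le2$. So $|\theta(\Phi_{t,K,\zeta})|\le6\cdot2^{n'/q}m_{n'}^{-1/q-\gamma/2}$. Each point of $K'$ lies in $\tilde K$ for at most two $K$'s for each $t$, so at most $6m_{n'}$ pairs contribute. The sum is $\le C2^{n'}m_{n'}^{-1-\gamma q/2}m_{n'}\le C2^n$.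

If $\theta$ comes from (E3), then $\theta(\Phi_{t,K,\zeta})=m_{n'}^{-\gamma}\sum_{l\in K}\zeta_ld_l$ with $|d_l|\le6$, because $\pi$ is at most two-to-one. By Khinchine each term is $\le Cm_{n'}^{-\gamma q}m_n^{q/2}$. There are $3\cdot2^{n-1}/m_n$ terms, so the sum is $\le C2^nm_n^{q/2-1-\gamma q}=C2^n$.

**Step 4 (the $F$-side).** Here the gain appears. Let $\eta=n'^2\rho_{n',t'}^{-1/p}\sum_{\lambda\in R}\sigma_\lambda T_{n',t'}(\cdot)(\lambda)$ with $R\in\mathcal R_{n',t'}$, $|n'-n|\le1$. By (9), contributions come only from $t$ with $n'=n,\ t=t'$ or with $|n'-n|=1$; in both cases $\xi=(n,t)\in N(n',t')$, since $(n,t)\in\Lambda$. We have $\sum_{\lambda\in R}\sigma_\lambda g(\lambda)=\sum_{l\in K}\zeta_ld_l$, where $d_l$ is a sum of at most two terms of modulus at most $3$, one for each $\lambda\in R\cap\tilde K$ with $\pi(\lambda)=l$. Hence $\sum|d_l|^2\le18|R\cap\tilde K|$, and as $p<2$,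
$$\mathbb E_\zeta\Big|\sum_{\lambda\in R}\sigma_\lambda g(\lambda)\Big|^p\le(18|R\cap\tilde K|)^r .$$
Since $\xi\in N(n',t')$ and $R$ is a product, $R$ meets each class of $\mathcal K_\xi$ on $D_{n'-1}$ in $0$ or $s_n$ points. So it meets $|R|/s_n$ classes, $|R\cap\tilde K|\le2s_n$, and for each $t$ at most $2|R|/s_n$ of the $K$'s contribute. Since $\rho_{n',t'}^{-1}|R|=2^{n'-1}$,
$$\sum_{t,K}\mathbb E_\zeta|\eta(\Psi_{t,K,\zeta})|^p\le Cn'^{2p}\rho_{n',t'}^{-1}\frac{|R|}{s_n}s_n^r=Cn'^{2p}2^{n'-1}s_n^{r-1}\le Cn^{2p}2^nm_n^{-\gamma p/2},$$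
because $s_n^{r-1}=m_n^{-(1-r)/2}=m_n^{-\gamma p/2}$. Inserting both bounds in (8),
$$w_p(S_n-S_{n-1})\le C2^{-n}\,n^22^{n/p}m_n^{-\gamma/2}\,2^{n/q}=Cn^2m_n^{-\gamma/2}.\qquad\square$$

Since $\kappa_n\ge n/48-1$, we have $m_n\ge2^{n/24}/4$, so $\sum_nn^2m_n^{-\gamma/2}<\infty$ and (3) holds. Note what was used: every test of $F$ that sees $\Psi_{t,K,\zeta}$ meets classes of $\mathcal K_{n,t}$ in full groups of $s_n$ points, and no test (E2) is aligned with the classes it sees.

## 7. From weak norms to mixed norms, and the dual norms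

It remains to bound $B$. We first translate the weak norms into norms of functions on the sets $D_{n-1}$. Write $\|f\|_{\ell_q(\mathcal K;\ell_2)}=(\sum_{K\in\mathcal K}\|f1_K\|_2^q)^{1/q}$, and similarly for $p$. For $f$ on $D_{n-1}$ put
$$X_{n,t}(f)=\max\big\{\|f\|_q,\ m_n^{-\gamma/2}\|f\|_{\ell_q(\mathcal K_{n,t};\ell_2)},\ m_n^{-\gamma}\|f\|_2\big\}$$
(middle term only if $(n,t)\in\Lambda$) and
$$Y_{n,t}(f)=\Big(\rho_{n,t}^{-1}\,\mathbb E_R\Big(\sum_{l\in R}|f(l)|^2\Big)^{p/2}\Big)^{1/p}.$$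
Both are norms: $Y_{n,t}$ is an $L_p(\ell_2)$-norm, and every $l$ lies in some $R$. For $n>n_0$ put $\alpha_n(a)=\max_tX_{n,t}(T_{n,t}a)$ and $\beta_n(b)=\max_tY_{n,t}(T_{n,t}b)$, and $\beta_n=0$ for $n\le n_0$. These are seminorms on $V$.

**Lemma 8.** For finite sequences in $V$ and $n>n_0$,
$$\Big(\sum_k\alpha_n(x_k)^q\Big)^{1/q}\le C\,w_q((x_k);E),\qquad\Big(\sum_k\beta_n(y_k)^p\Big)^{1/p}\le Cn^{-2}\,w_p((y_k);F).$$

*Proof.* Let $w=w_q((x_k);E)$ and $f_k=T_{n,t}x_k$, and use (2). By (E1), $\sum_k|f_k(l)|^q\le2^{-n}w^q$ for each of the $2^{n-1}$ points $l$, so $\sum_k\|f_k\|_q^q\le w^q$. If $(n,t)\in\Lambda$, then (E2) with random signs gives for each class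
$$\sum_k\|f_k1_K\|_2^q\le\mathbb E_\sigma\sum_k\Big|\sum_{l\in K}\sigma_lf_k(l)\Big|^q\le2^{-n}m_n^{1+\gamma q/2}w^q .$$
There are $2^{n-1}/m_n$ classes, so $m_n^{-\gamma q/2}\sum_K\sum_k\|f_k1_K\|_2^q\le w^q$. In the same way (E3) gives $m_n^{-\gamma q}\sum_k\|f_k\|_2^q\le w^q$. Summing over the at most three terms of $X_{n,t}$ and over $t$ gives the first claim. For the second, by Khinchine and (F),
$$\sum_kY_{n,t}(T_{n,t}y_k)^p\le A_p^{-p}\,\mathbb E_{R,\sigma}\sum_k\rho_{n,t}^{-1}\Big|\sum_{l\in R}\sigma_lT_{n,t}y_k(l)\Big|^p\le A_p^{-p}n^{-2p}w_p((y_k);F)^p .$$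
Sum over $t$. $\square$

Next come the norms that are dual to the terms of $X_{n,t}$.

**Definition (the norms $\|\cdot\|_{Q,n}$ and $\|\cdot\|_\xi$).** For functions on a set $D_k$,
$$\|f\|_{Q,n}=\inf_{f=f_0+f_1}\big(\|f_0\|_p+m_n^\gamma\|f_1\|_2\big),\qquad\|f\|_\xi=\inf_{f=f_0+f_1}\big(\|f_0\|_p+m_\xi^{\gamma/2}\|f_1\|_{\ell_p(\mathcal K_\xi;\ell_2)}\big),$$
the second if $\mathcal K_\xi$ is defined on $D_k$.

They are monotone in $|f|$: if $|g|\le|f|$, write $g=hf$ with $|h|\le1$ and use $hf_0,hf_1$. If $|n-n'|\le4$, the norms $\|\cdot\|_{Q,n}$ and $\|\cdot\|_{Q,n'}$ are equivalent up to the factor $4^\gamma$. By Hölder, for functions $x,f$ on $D_{n-1}$,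
$$\sum|xf|\le X_{n,t}(x)\|f\|_{Q,n},\qquad\sum|xf|\le X_{n,t}(x)\|f\|_{(n,t)}\quad((n,t)\in\Lambda).\tag{10}$$

An example: let $\xi\ne\xi'$ have levels within $3$ of each other, suppose $m_\xi=m_{\xi'}=m_n=m$, and let $K$ be a class of $\mathcal K_\xi$ on a $D_k$ where both partitions are defined. Then $\|1_K\|_\xi\le m^{\gamma/2}m^{1/2}$. But $\|1_K\|_{Q,n}=\|1_K\|_{\xi'}=m^{1/p}=m^{1/2+\gamma}$. The upper bound is $\|1_K\|_p$. For the lower bound, pair $1_K$ with itself. For $Q$ the dual norm of $1_K$ is $\max(m^{1/q},m^{-\gamma}m^{1/2})=m^{1/q}$. For $\xi'$ it is $\max(m^{1/q},m^{-\gamma/2}m^{1/q})=m^{1/q}$, because $K$ meets each class of $\mathcal K_{\xi'}$ in at most one point. So $m\le m^{1/q}\|1_K\|$ in both cases. Thus $1_K$ is cheap for the one norm $\|\cdot\|_\xi$ only.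

## 8. Greedy decomposition of functions controlled on random boxes

The next lemma tells what $Y_{n,t}$ controls.

**Lemma 9.** Let $n>n_0$. Every $f$ on $D_{n-1}$ can be written $f=u+\sum_{\xi\in N(n,t)}v_\xi$ with $\|u\|_{Q,n}\le CY_{n,t}(f)$ and $\|v_\xi\|_\xi\le CY_{n,t}(f)$.

*Proof.* Let $v=|f|^2$, $v(A)=\sum_{l\in A}v_l$, $N=N(n,t)$, $\rho=\rho_{n,t}$, and for $U\subset D_{n-1}$ let $X_U=v(R\cap U)$, a random variable.

**Step 1 (conditional expectations).** We bound $\mathbb E[X_U\mid l\in R]$ by masses of cells. Let $l\ne l'$. If $l,l'$ differ outside $\bigcup_{\xi\in N}\Gamma(\xi)$, then $P(l'\in R\mid l\in R)=0$. Otherwise this probability is the product of $\frac{s_\xi-1}{m_\xi-1}=\frac1{s_\xi+1}\le s_\xi^{-1}$ over those $\xi\in N$ for which $l,l'$ differ in $\Gamma(\xi)$. If there is exactly one such $\xi$, then $l'\in K_\xi(l)$ and the bound is $m_\xi^{-1/2}$. If there are at least two, the bound is $4/m_n$, because $s_\xi\ge s_n/2$ for $\xi\in N$. Hence for $l\in U$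
$$\mathbb E[X_U\mid l\in R]\le v_l+\sum_{\xi\in N}m_\xi^{-1/2}v(K_\xi(l)\cap U)+4m_n^{-1}v(U).\tag{11}$$

**Step 2 (greedy choice of cells).** We split the support of $f$ so that at each stage one cell dominates all terms of (11). Consider cells of types $\tau$: type $0$, single points, with weight $\omega_0=1$; type $\xi\in N$, classes of $\mathcal K_\xi$ on $D_{n-1}$, with $\omega_\xi=m_\xi^{-1/2}$; type $Q$, the single cell $D_{n-1}$, with $\omega_Q=m_n^{-1}$. Start with $U=\operatorname{supp}f$. At each step choose a cell $K$ of some type $\tau$ that maximizes $g=\omega_\tau v(K\cap U)$ over all cells and types, put $K\cap U$ into $\Omega_\tau$, and replace $U$ by $U\setminus K$. Continue until $U=\emptyset$. As $v>0$ on $U$, we have $g>0$ and $K\cap U\ne\emptyset$ at each step, so the procedure terminates. It does not depend on $R$. By maximality and (11), $\mathbb E[X_U\mid l\in R]\le(1+7+4)g=12g$ for $l\in U$.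

**Step 3 (lower bound for $Y_{n,t}(f)$).** We show that the chosen pieces are all paid for by $Y_{n,t}(f)$. By concavity of $x^r$,
$$X_U^r-X_{U\setminus K}^r\ge r\,X_U^{r-1}\sum_{l\in K\cap U}1_{l\in R}v_l\qquad\text{when }X_U>0 .$$
If $X_U=0$, no $l\in U$ is in $R$ and the left side is $0$. Sum over the steps; the left sides telescope. Take expectations, and use Jensen's inequality for the convex function $x^{r-1}$ under $P(\cdot\mid l\in R)$, where $X_U\ge v_l>0$:
$$\mathbb EX_{\operatorname{supp}f}^r\ge r\rho\sum_{\text{steps}}\sum_{l\in K\cap U}v_l\big(\mathbb E[X_U\mid l\in R]\big)^{r-1}\ge c\rho\sum_{\text{steps}}v(K\cap U)\big(\omega_\tau v(K\cap U)\big)^{r-1},$$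
since $r-1<0$ and $\mathbb E[X_U\mid l\in R]\le12g$ with $g=\omega_\tau v(K\cap U)$. Each cell of each type is used at most once, since after its use it has no points in $U$. Cells of the same type are disjoint, so at the step using $K$ we have $K\cap U=K\cap\Omega_\tau$. Hence
$$Y_{n,t}(f)^p=\rho^{-1}\mathbb EX_{\operatorname{supp}f}^r\ge c\sum_\tau\omega_\tau^{r-1}\sum_{K\text{ of type }\tau}v(K\cap\Omega_\tau)^r .$$
Here $v(K\cap\Omega_\tau)^r=\|f1_{K\cap\Omega_\tau}\|_2^p$, $\omega_\xi^{r-1}=m_\xi^{(1-r)/2}=m_\xi^{\gamma p/2}$ and $\omega_Q^{r-1}=m_n^{1-r}=m_n^{\gamma p}$. So $\|f1_{\Omega_0}\|_p$, $m_n^\gamma\|f1_{\Omega_Q}\|_2$ and $m_\xi^{\gamma/2}\|f1_{\Omega_\xi}\|_{\ell_p(\mathcal K_\xi;\ell_2)}$ are all at most $CY_{n,t}(f)$. Take $u=f1_{\Omega_0}+f1_{\Omega_Q}$ and $v_\xi=f1_{\Omega_\xi}$. $\square$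

Now one would like to finish at once. By (4),
$$\sum_tT_{n,t}a(l)\,T_{n,t}b(l)=3\Big(a_lb_l+\sum_\chi a_{l\chi}b_{l\chi}\Big),\tag{12}$$
so summing over $l$ and $n$ expresses $B(a,b)$ through the sums $\sum_lT_{n,t}a(l)T_{n,t}b(l)$, and one tries to bound each of these by $C\alpha_n(a)\beta_n(b)$. Decompose $T_{n,t}b$ by Lemma 9. By (10) the pieces $u$ and $v_{(n,t)}$ are harmless. The pieces $v_\xi$ with $\xi\in N(n,t)$ of level $n\pm1$ are not: $X_{n,t}$ contains nothing about $\mathcal K_\xi$.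

This is a real obstruction. Take $\xi=(n+1,t')\in\Lambda$, a class $K$ of $\mathcal K_\xi$ on $D_{n-1}$, and $x=f=1_K$; write $m=m_\xi=s^2$. The set $R\cap K$ has $0$ or $s$ points and $\mathbb E|R\cap K|=\rho m$, so $P(R\cap K\ne\emptyset)=\rho s$ and $Y_{n,t}(1_K)^p=s\cdot s^r$. Since $K$ meets each class of $\mathcal K_{n,t}$ in at most one point, $X_{n,t}(1_K)\le\max(m^{1/q},m_n^{-\gamma}m^{1/2})\le4^\gamma m^{1/q}$. Hence $X_{n,t}(1_K)Y_{n,t}(1_K)\le4^\gamma s^{2/q+1/p+1/2}=4^\gamma s^{2-\gamma}$, while $\sum xf=s^2$. The termwise estimate is off by a factor of order $m^{\gamma/2}$.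

Two quick repairs fail. One could add to $E$ the tests (E2) for all $K\in\mathcal K_\xi$, $\xi\in N(n,t)$. Then for $n\ge n_0+3$ the test at level $n+1$ on the class $K\times\{1\}$, with $K\in\mathcal K_{n,t}$, sees $T_{n+1,t'}\Phi_{t,K,\zeta}(l1)=\zeta_lu_1(t)$, with $|u_1(t)|\ge1/\sqrt2$. This single term contributes at least $c2^nm_n^{-1-\gamma q/2}m_n^{q/2}=c2^nm_n^{\gamma q/2}$ to the $E$-side of (8). The last factor of (8) is then at least $c2^{n/q}m_n^{\gamma/2}$, the gain $m_n^{-\gamma/2}$ is cancelled, and (8) no longer gives (3). Or one could replace the factors $R_\xi$, $\xi\ne(n,t)$, of the boxes by points. Then a box at level $n\pm1$ meets each class of $\mathcal K_{n,t}$ in at most one point, and Step 4 of Section 6 yields no power of $s_n$ at all.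

The way out is to use that the functions $T_{n,t}b$ for different $n,t$ are not independent: they satisfy (5). The bad piece $v_{n,t;\xi}$ appears, for one and the same $\xi=(\nu,\tau)$, at $(\nu,\tau)$ and at all $(\nu\pm1,t)$. We shall see that (5) forces these seven functions to come, up to errors that are small in the $Q$-norm, from the single function at $(\nu,\tau)$, in exactly the pattern (6) of the vectors $\psi_{l,\tau}$. Subtracting a combination of the $\psi_{l,\tau}$ from $b$ then removes all bad pieces together. Since $B(a,\psi_{l,\tau})=T_{\nu,\tau}a(l)$, the subtracted part is paired with $a$ at $(\nu,\tau)$, where (E2) is available. To extract such rigidity from (5) we need to know that a function cheap for two different labels is cheap for $Q$.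

## 9. Functions controlled by two transversal partitions

**Lemma 10.** Let $\xi\ne\xi'$ be labels with levels in $[\nu,\nu+3]$, let $k$ be such that both partitions are defined on $D_k$, and let $n\in[\nu,\nu+3]$, $n\ge n_0$. If $\|f\|_\xi\le1$ and $\|f\|_{\xi'}\le1$ on $D_k$, then $\|f\|_{Q,n}\le C$.

*Proof.*

**Step 1 (discarding the $\ell_p$-parts).** We reduce to a function that is in both mixed norms. Choose $f=g_0+g_1$ with $\|g_0\|_p+m_\xi^{\gamma/2}\|g_1\|_{\ell_p(\mathcal K_\xi;\ell_2)}\le2$ and let $A=\{|g_0|\ge|f|/2\}$. Then $\|f1_A\|_p\le4$, and off $A$ we have $|f|\le2|g_1|$. Define $A'$ likewise for $\xi'$. Then $\|f1_{A\cup A'}\|_p\le8$. Let $Z$ be the complement of $A\cup A'$, $v=|f|^21_Z$, $m=m_\xi$, $m'=m_{\xi'}$. Since $v(K)^r\le2^p\|g_11_K\|_2^p$ for $K\in\mathcal K_\xi$, and likewise for $\xi'$,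
$$\sum_{K\in\mathcal K_\xi}v(K)^r\le4^pm^{-(1-r)/2},\qquad\sum_{K'\in\mathcal K_{\xi'}}v(K')^r\le4^pm'^{-(1-r)/2}.\tag{13}$$

**Step 2 (peeling off points that dominate their class).** These points will go into the $\ell_p$-part. Start with $U=\operatorname{supp}v$. As long as some $l\in U$ has $v_l>m^{-1/2}v(K_\xi(l)\cap U)$, remove one such $l$. Let $W$ be the removed set and $Z_1$ the final $U$. For a class $K\in\mathcal K_\xi$, let $l_1,\dots,l_J$ be its removed points in order of removal, $T_j=\sum_{i\ge j}v_{l_i}$, $T_{J+1}=0$. When $l_j$ is removed, $K\cap U\supset\{l_i:i\ge j\}$, so $v_{l_j}\ge m^{-1/2}T_j>0$. As $r-1<0$,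
$$v_{l_j}^r=v_{l_j}v_{l_j}^{r-1}\le m^{(1-r)/2}(T_j-T_{j+1})T_j^{r-1}\le m^{(1-r)/2}\int_{T_{j+1}}^{T_j}x^{r-1}\,dx .$$
Summing over $j$, $\sum_{l\in W\cap K}v_l^r\le m^{(1-r)/2}v(K)^r/r$. Summing over $K$ and using (13), $\|f1_W\|_p^p=\sum_{l\in W}v_l^r\le4^p/r$.

**Step 3 (the spread-out rest).** We show that $f1_{Z_1}$ has small $\ell_2$-norm. On $Z_1$ we have $v_l\le m^{-1/2}v(K_\xi(l)\cap Z_1)$. Let $P$ be a class of points agreeing outside $\Gamma(\xi)\cup\Gamma(\xi')$, and $K'\subset P$ a class of $\mathcal K_{\xi'}$. As $\Gamma(\xi)\cap\Gamma(\xi')=\emptyset$, distinct points of $K'$ lie in distinct, hence disjoint, classes of $\mathcal K_\xi$, all contained in $P$. So $v(K'\cap Z_1)\le m^{-1/2}v(P\cap Z_1)$. If $v(P\cap Z_1)>0$,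
$$\sum_{K'\subset P}v(K'\cap Z_1)^r\ge\sum_{K'\subset P}v(K'\cap Z_1)\big(m^{-1/2}v(P\cap Z_1)\big)^{r-1}=m^{(1-r)/2}v(P\cap Z_1)^r .$$
Summing over $P$, using (13), the subadditivity of $x^r$, and $m,m'\ge m_n/4$,
$$v(Z_1)^r\le\sum_Pv(P\cap Z_1)^r\le4^pm^{-(1-r)/2}m'^{-(1-r)/2}\le Cm_n^{-(1-r)}=Cm_n^{-\gamma p}.$$
Since $v(Z_1)^r=\|f1_{Z_1}\|_2^p$, this says $m_n^\gamma\|f1_{Z_1}\|_2\le C$. As $f=f1_{A\cup A'}+f1_W+f1_{Z_1}$, the lemma follows. $\square$

## 10. Boundedness of $B$ through a corrected vector $b'$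

**Proposition 11.** For $a,b\in V$,
$$|B(a,b)|\le C\sum_{n>n_0}\alpha_n(a)\big(\beta_{n-1}(b)+\beta_n(b)+\beta_{n+1}(b)\big).$$

*Proof.* Put $y_{n,t}=T_{n,t}b$ and $\beta_n=\beta_n(b)$. By Lemma 9, for $n>n_0$,
$$y_{n,t}=u_{n,t}+\sum_\xi v_{n,t;\xi},\qquad\|u_{n,t}\|_{Q,n}\le C\beta_n,\quad\|v_{n,t;\xi}\|_\xi\le C\beta_n,$$
where $v_{n,t;\xi}=0$ for $\xi\notin N(n,t)$, and all pieces are taken to be zero if $y_{n,t}=0$.

**Step 1 (the pieces with a given label almost satisfy (5)).** Relation (5) holds for the sums over $\xi$; we want it for each $\xi$ separately, up to a $Q$-error. For $n>n_0$, $\chi\in\{1,2\}$ and a label $\xi$ define on $D_{n-1}$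
$$\delta_\xi^{n,\chi}(l)=\sum_tu_\chi(t)v_{n,t;\xi}(l)-\sum_{t'}v_{n+1,t';\xi}(l\chi).$$
This vanishes unless the level of $\xi$ is in $[n-1,n+2]$, which allows at most $12$ labels. For these, $\mathcal K_\xi$ is defined on $D_{n-1}$ and its classes on $D_n$ are the sets $K\times\{\chi\}$. So restricting a function on $D_n$ to $\{l\chi:l\in D_{n-1}\}\cong D_{n-1}$ does not increase its $\xi$-norm or its $Q$-norm, and $\|\delta_\xi^{n,\chi}\|_\xi\le C(\beta_n+\beta_{n+1})$. By (5), $\sum_\xi\delta_\xi^{n,\chi}=-\bar u$ with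
$$\bar u(l)=\sum_tu_\chi(t)u_{n,t}(l)-\sum_{t'}u_{n+1,t'}(l\chi),\qquad\|\bar u\|_{Q,n}\le C(\beta_n+\beta_{n+1}).$$
Fix $\xi$ with level in $[n-1,n+2]$. Since $|\delta_\xi|\le|\bar u|+\sum_{\xi'\ne\xi}|\delta_{\xi'}|$ has at most $12$ terms on the right, at each point $|\delta_\xi|\le12|\bar u|$ or $|\delta_\xi|\le12|\delta_{\xi'}|$ for some $\xi'\ne\xi$. So $D_{n-1}$ splits into at most $12$ sets accordingly. On the first set $\delta_\xi$ is controlled by monotonicity of $\|\cdot\|_{Q,n}$. On each other set $S$, both the $\xi$-norm and the $\xi'$-norm of $\delta_\xi1_S$ are at most $C(\beta_n+\beta_{n+1})$, and Lemma 10, scaled, applies with $[\nu,\nu+3]=[n-1,n+2]$ and $k=n-1$. Hence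
$$\|\delta_\xi^{n,\chi}\|_{Q,n}\le C(\beta_n+\beta_{n+1})\qquad\text{for all }\xi,\ n>n_0,\ \chi.\tag{14}$$

**Step 2 (all pieces with label $\xi$ come from one function).** Let $\xi=(\nu,\tau)\in\Lambda$ and $h_\xi=\frac13v_{\nu,\tau;\xi}$ on $D_{\nu-1}$. Recall that $v_{n,t;\xi}\ne0$ only if $(n,t)=(\nu,\tau)$ or $n=\nu\pm1$. We write out (14) for the four relevant values of $n$; all are $>n_0$ since $\nu\ge n_0+3$. The following functions have $Q$-norm at most $C$ times the indicated quantity: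

* $n=\nu$: $\ 3u_\chi(\tau)h_\xi(l)-\sum_{t'}v_{\nu+1,t';\xi}(l\chi)$, $l\in D_{\nu-1}$; quantity $\beta_\nu+\beta_{\nu+1}$;
* $n=\nu+1$: $\ \sum_tu_{\chi'}(t)v_{\nu+1,t;\xi}$ on $D_\nu$; quantity $\beta_{\nu+1}+\beta_{\nu+2}$;
* $n=\nu-1$: $\ \sum_{t'}u_\chi(t')v_{\nu-1,t';\xi}(k)-3h_\xi(k\chi)$, $k\in D_{\nu-2}$; quantity $\beta_{\nu-1}+\beta_\nu$;
* $n=\nu-2$: $\ \sum_{t'}v_{\nu-1,t';\xi}(k'\chi)$, $k'\in D_{\nu-3}$; quantity $\beta_{\nu-2}+\beta_{\nu-1}$.

In the first and last line, a function on $D_\nu$, respectively $D_{\nu-2}$, is the sum of its two restrictions to points with last coordinate $\chi=1,2$, extended by $0$. Extension by zero does not change the $Q$-norm, so the bounds for $\chi=1,2$ add up to a bound for the whole function. The choice of $n$ in $\|\cdot\|_{Q,n}$ is irrelevant up to constants, as all levels are within $[\nu-2,\nu+2]$.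

By (4), every family $(g_t)_{t\in\mathbb Z_3}$ satisfies $g_t=\frac13\big[\sum_{t'}g_{t'}+\sum_\chi u_\chi(t)\sum_{t'}u_\chi(t')g_{t'}\big]$. Apply this to $g_t=v_{\nu+1,t;\xi}$ with the first two lines, and to $g_t=v_{\nu-1,t;\xi}$ with the last two. Write $\equiv$ for equality up to a function of small $Q$-norm, here $\le C(\beta_\nu+\beta_{\nu+1}+\beta_{\nu+2})$ on $D_\nu$ and $\le C(\beta_{\nu-2}+\beta_{\nu-1}+\beta_\nu)$ on $D_{\nu-2}$. Then
$$v_{\nu+1,t;\xi}(l\chi)\equiv u_\chi(\tau)h_\xi(l)\ \text{ on }D_\nu,\qquad v_{\nu-1,t;\xi}(k)\equiv\sum_\chi u_\chi(t)h_\xi(k\chi)\ \text{ on }D_{\nu-2}.\tag{15}$$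

**Step 3 (removing all bad pieces at once).** We subtract from $b$ a combination of the $\psi_{l,\tau}$ so that only $Q$-controlled functions remain. Let
$$b'=b-\sum_{\xi=(\nu,\tau)\in\Lambda}\ \sum_{l\in D_{\nu-1}}h_\xi(l)\psi_{l,\tau}.$$
The sum is finite since $T_{n,t}b=0$ for large $n$. Let $n>n_0$. By (6), $T_{n,t}(b-b')$ is the sum of the following contributions of labels in $\Lambda$.

* Level $\nu=n$: $\ 3h_{(n,t)}=v_{n,t;(n,t)}$, if $(n,t)\in\Lambda$.
* Level $\nu=n-1$: the function $l\chi\mapsto\sum_\tau u_\chi(\tau)h_{(n-1,\tau)}(l)$ on $D_{n-1}$, which by the first half of (15) is $\equiv\sum_\tau v_{n,t;(n-1,\tau)}$.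
* Level $\nu=n+1$: the function $k\mapsto\sum_\tau\sum_\chi u_\chi(t)h_{(n+1,\tau)}(k\chi)$ on $D_{n-1}$, which by the second half of (15) is $\equiv\sum_\tau v_{n,t;(n+1,\tau)}$.

The errors are at most $C(\beta_{n-1}+\beta_n+\beta_{n+1})$ in $Q$-norm. The labels occurring are exactly those in $N(n,t)$. So $T_{n,t}(b-b')\equiv\sum_{\xi\in N(n,t)}v_{n,t;\xi}=T_{n,t}b-u_{n,t}$, that is, $T_{n,t}b'\equiv u_{n,t}$, and
$$\|T_{n,t}b'\|_{Q,n}\le C(\beta_{n-1}+\beta_n+\beta_{n+1})\qquad(n>n_0,\ t\in\mathbb Z_3).\tag{16}$$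

**Step 4 (estimating the two parts of $B$).** For $l\in D_{\nu-1}$ we have $B(a,\psi_{l,\tau})=T_{\nu,\tau}a(l)$. So the second inequality of (10), used only for matching labels, gives
$$|B(a,b-b')|\le\sum_{\xi=(\nu,\tau)}\sum_l|h_\xi(l)\,T_{\nu,\tau}a(l)|\le C\sum_\nu\alpha_\nu(a)\beta_\nu .$$
For $b'$ the termwise approach now works. Let $B_n=\sum_{i\in D_n}a_ib'_i$. By (12) applied to $b'$,
$$\tfrac13\sum_{n>n_0}\sum_t\sum_{l\in D_{n-1}}T_{n,t}a(l)\,T_{n,t}b'(l)=\sum_{n>n_0}(B_{n-1}+B_n)=2B(a,b')-B_{n_0}.$$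
Expressing $B_{n_0}$ by the first part of (5),
$$2B(a,b')=\sum_{l\in D_{n_0}}\tfrac19\Big(\sum_tT_{n_0+1,t}a(l)\Big)\Big(\sum_{t'}T_{n_0+1,t'}b'(l)\Big)+\tfrac13\sum_{n>n_0}\sum_t\sum_{l\in D_{n-1}}T_{n,t}a(l)\,T_{n,t}b'(l).$$
By the first inequality of (10), where $\|\cdot\|_{Q,n}$ does not depend on $t$, and by (16), $|B(a,b')|\le C\sum_{n>n_0}\alpha_n(a)(\beta_{n-1}+\beta_n+\beta_{n+1})$. $\square$

**Corollary 12.** Let $E,F$ be completions of $V$ under norms for which the inequalities of Lemma 8 hold (for this $p$, with some constant independent of $n>n_0$ and of the finite sequences in $V$). Then $(y,x)\mapsto B(x,y)$ extends to a bounded bilinear form on $F\times E$, whose linearization extends to a bounded linear functional $\mathbf B$ on $F\hat\otimes_{w_p}E$.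

*Proof.* For single elements, Lemma 8 says $\alpha_n\le C\|\cdot\|_E$ and $\beta_n\le Cn^{-2}\|\cdot\|_F$ on $V$. So the seminorms extend continuously to $E$ and $F$. By Proposition 11 and $\sum n^{-2}<\infty$, $B$ is bounded on $V\times V$ and extends. The right side of Proposition 11 is a series of continuous functions converging uniformly on bounded sets, hence continuous, so Proposition 11 holds on $E\times F$ by density. Both sides of the inequalities in Lemma 8 are continuous in the finitely many vectors involved, so these hold for finite sequences in $E$ and $F$. For $x_k\in E$, $y_k\in F$, Hölder's inequality then gives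
$$\sum_k|B(x_k,y_k)|\le C\sum_{n>n_0}\ \sum_{|j|\le1,\ n+j>n_0}\Big(\sum_k\alpha_n(x_k)^q\Big)^{1/q}\Big(\sum_k\beta_{n+j}(y_k)^p\Big)^{1/p}\le C\sum_nn^{-2}\,w_q((x_k);E)\,w_p((y_k);F).$$
Taking the infimum over representations, $|\mathbf B(u)|\le C\,w_p(u;F,E)$ for $u\in F\otimes E$. $\square$

*Proof of Theorem 4.* Let $E,F$ be the spaces of Section 5. Condition (3) holds by Proposition 7 and the remark after it. By Lemma 8 and Corollary 12 the functional $\mathbf B$ is bounded. Lemma 6 gives $z\ne0$ in $F\hat\otimes_{w_p}E$ with image $0$ in $F\hat\otimes_\varepsilon E$. The statement about $F$ and the last sentence of the theorem were derived in Section 2. $\blacksquare$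

## 11. One space for all $p\ne2$

The objects $D_n,\Gamma(\xi),m_n,s_n,\mathcal K_\xi,\mathcal R_{n,t},\rho_{n,t},T_{n,t},S_n,B$ do not depend on $p$. Only the prefactors of the tests do, and $m_n^{-\gamma/2}$ decays exponentially in $n$. So there is room for a small interval of exponents.

**Lemma 13.** The $w_p$-AP passes to complemented subspaces.

*Proof.* Let $\iota:E\to X$ and $P:X\to E$ be bounded with $P\iota=\mathrm{id}_E$, let $X$ have the $w_p$-AP, and let $z\in G\hat\otimes_{w_p}E$ have image $0$ in $G\hat\otimes_\varepsilon E$. The maps $\mathrm{id}\otimes\iota$, $\mathrm{id}\otimes P$ are bounded for $w_p$ and for $\varepsilon$, so $(\mathrm{id}\otimes\iota)z\in G\hat\otimes_{w_p}X$ has image $0$ in $G\hat\otimes_\varepsilon X$. Hence it is $0$, and $z=(\mathrm{id}\otimes P)(\mathrm{id}\otimes\iota)z=0$. $\square$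

*Proof of Theorem 5.*

**Step 1 (spaces for an interval of exponents).** Let $p_0\in(1,2)$, $\gamma_0=\frac1{p_0}-\frac12$, and
$$h=\min\Big(\frac{\gamma_0}{500},\frac1{2p_0'}\Big),\qquad I=\Big\{p:\Big|\frac1p-\frac1{p_0}\Big|\le h\Big\},\qquad\eta_0=2h .$$
Then $I\subset(1,2)$, because $\frac1{p_0}-h>\frac12$ and $\frac1{p_0}+h<\frac1{p_0}+\frac1{p_0'}=1$. For $p\in I$ write $\gamma_p=\frac1p-\frac12$. We have $\gamma_p\ge\frac{499}{500}\gamma_0$ and $3\eta_0\le\frac6{500}\gamma_0$, so $3\eta_0<\gamma_p/48$. Let $\|\cdot\|_{E^{(p)}},\|\cdot\|_{F^{(p)}}$ be the norms of Section 5, and let $E,F$ be the completions of $V$ under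
$$\|a\|_E=\sup_{p\in I}\|a\|_{E^{(p)}},\qquad\|b\|_F=\sup_{p\in I}\|b\|_{F^{(p)}} .$$
These are finite on $V$, because for fixed $n$ the prefactors are bounded for $p\in I$. The unions over $\tilde p\in I$ of the tests for $\tilde p$ are norming sets of functionals depending on finitely many coordinates, and (2) holds with them. Fix $p\in I$, $q=p'$, $\gamma=\gamma_p$.

**Step 2 (boundedness of $B$).** For finite sequences in $V$, $w_q((x_k);E^{(p)})\le w_q((x_k);E)$ and $w_p((y_k);F^{(p)})\le w_p((y_k);F)$. So the inequalities of Lemma 8 for this $p$ hold with $E,F$ in place of $E^{(p)},F^{(p)}$, and Corollary 12 applies.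

**Step 3 (smallness of the increments).** We compare the tests for $\tilde p\in I$, $\tilde q=\tilde p'$, with those for $p$. Each test for $\tilde p$ of level $n'$ is a multiple of the test of the same shape for $p$. Use
$$\Big|\frac1p-\frac1{\tilde p}\Big|=\Big|\frac1q-\frac1{\tilde q}\Big|=|\gamma_p-\gamma_{\tilde p}|\le\eta_0,\qquad m_{n'}\le2^{n'/24},\qquad\rho_{n',t'}\ge2^{-n'} .$$
The factor is at most $2^{n'\eta_0}$ for (E1), at most $2^{n'\eta_0}m_{n'}^{3\eta_0/2}\le2^{2n'\eta_0}$ for (E2), at most $m_{n'}^{\eta_0}\le2^{n'\eta_0}$ for (E3), and at most $\rho_{n',t'}^{-\eta_0}\le2^{n'\eta_0}$ for (F). Only levels $n'\le n+1$ matter in the proof of Proposition 7. So in (8) the $E$-factor grows by at most $2^{2(n+1)\eta_0}$ and the $F$-factor by at most $2^{(n+1)\eta_0}$. With $m_n\ge2^{n/24}/4$,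
$$w_p(S_n-S_{n-1};F,E)\le Cn^22^{3\eta_0n}m_n^{-\gamma/2}\le C'n^22^{(3\eta_0-\gamma/48)n},$$
where $C,C'$ depend on $p$ and $p_0$. This is summable, so (3) holds. By Lemma 6 and transposition, for every $p\in I$ the space $E$ fails the $w_p$-AP and $F$ fails the $w_{p'}$-AP.

**Step 4 (gluing).** The interiors of the intervals $I$, as $p_0$ varies, form an open cover of $(1,2)$. Choose a countable subcover, with intervals $I_j$ and spaces $E_j,F_j$, and let $X$ be the $\ell_2$-sum of all $E_j,F_j$. It is separable, and each $E_j$ and $F_j$ is complemented in it. Every $p\in(1,2)$ lies in some $I_j$. So by Lemma 13, $X$ fails the $w_p$-AP because of $E_j$ and the $w_{p'}$-AP because of $F_j$. Hence $X$ fails the $w_p$-AP for every $p\in(1,\infty)\setminus\{2\}$. With Theorem 3, every Banach space has the $w_p$-AP if and only if $p=2$. $\blacksquare$
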